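\title{Complex measures with uniformly discrete support and spectrum}

\begin{abstract}
A crystalline measure on $\mathbb R^n$ is a tempered atomic measure with locally finite support whose Fourier transform is again an atomic measure with locally finite support. We prove that, in every dimension, a complex crystalline measure whose support $\Lambda$ and spectrum $S$ are both uniformly discrete is a generalized Dirac comb: a finite sum of Dirac combs on cosets of lattices, multiplied by trigonometric sums. More precisely, if $\Lambda$ is uniformly discrete and the coefficients are bounded, then the measure is a generalized Dirac comb if and only if the number of points of $S$ in a unit ball is bounded. The number $J$ of pairwise non-commensurable lattices that occur satisfies $J^2\le d(\Lambda)d(S)$, where $d$ is the density, and this bound is attained for every $J$ when $n\ge2$. The proof transfers the measure to a compact abelian group, shows that weak limits of characters have modulus $0$ or $1$, and finds the lattices through an uncertainty principle on locally compact abelian groups.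
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Crystalline measures and Dirac combs}

We write $e(t)=e^{2\pi it}$ and $\hat f(\xi)=\int_{\mathbb R^n}e(-x\cdot\xi)f(x)\,dx$, and we extend the Fourier transform to tempered distributions by $\langle\hat\mu,\psi\rangle=\langle\mu,\hat\psi\rangle$. The open ball of center $t$ and radius $r$ is $B(t,r)$, Lebesgue measure is $|\cdot|$, and $\delta_x$ is the Dirac mass at $x$. A set $\Lambda\subset\mathbb R^n$ is \emph{locally finite} if it meets every bounded set in a finite set. It is \emph{uniformly discrete} if it is \emph{$\rho$-separated} for some $\rho>0$, that is, $|\lambda-\lambda'|\ge\rho$ for all distinct $\lambda,\lambda'\in\Lambda$. A measure $\mu$ is \emph{tempered} if $\int(1+|x|)^{-m}\,d|\mu|(x)<\infty$ for some $m\ge0$; it then acts on Schwartz functions by integration.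

\begin{definition}
A measure $\mu$ on $\mathbb R^n$ is \emph{crystalline} if it is tempered and
\[
\mu=\sum_{\lambda\in\Lambda}a(\lambda)\delta_\lambda,\qquad \hat\mu=\sum_{s\in S}b(s)\delta_s ,
\]
where $\Lambda$ and $S$ are locally finite and all the coefficients $a(\lambda)$, $b(s)$ are nonzero complex numbers. The set $\Lambda$ is the \emph{support} of $\mu$ and $S$ is its \emph{spectrum}.
\end{definition}

The condition on $\hat\mu$ says that
\begin{equation}\label{eq:summation}
\sum_{\lambda\in\Lambda}a(\lambda)\hat\psi(\lambda)=\sum_{s\in S}b(s)\psi(s)\qquad\text{for all }\psi\in C_c^\infty(\mathbb R^n),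
\end{equation}
so a crystalline measure is a summation formula that relates the values of a function on one discrete set to the values of its Fourier transform on another. The model is the Poisson formula. A \emph{lattice} is a discrete subgroup $L\subset\mathbb R^n$ of rank $n$; its dual $L^*=\{x: x\cdot l\in\mathbb Z\ \text{for all } l\in L\}$ is a lattice, $L^{**}=L$, and $\operatorname{covol}(L)$ is the volume of $\mathbb R^n/L$. For $u,y\in\mathbb R^n$ the \emph{elementary comb}
\[
\omega_{L,u,y}=\sum_{\lambda\in u+L}e(y\cdot\lambda)\,\delta_\lambda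
\]
is the Dirac comb on the coset $u+L$ multiplied by the exponential $e(y\cdot x)$. Poisson summation gives
\begin{equation}\label{eq:poisson}
\widehat{\omega}_{L,u,y}=\frac1{\operatorname{covol}(L)}\sum_{l\in L^*}e(-u\cdot l)\,\delta_{y+l}=\frac{e(u\cdot y)}{\operatorname{covol}(L)}\;\omega_{L^*,y,-u}.
\end{equation}

\begin{definition}
A \emph{generalized Dirac comb} is a finite linear combination of elementary combs; equivalently, a finite sum $\sum_jg_j\sigma_j$, where $\sigma_j$ is the Dirac comb on a coset of a lattice and $g_j(x)=\sum_yc_j(y)e(y\cdot x)$ is a finite trigonometric sum. It is \emph{built on} the lattice $L$ if it is a linear combination of combs $\omega_{L,u,y}$ with that one lattice $L$.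
\end{definition}

By \eqref{eq:poisson}, generalized Dirac combs are crystalline, and the Fourier transform of one built on $L^*$ is one built on $L$. These are the summation formulas that one obtains from Poisson's formula by linear changes of variable, translations, modulations and finite sums. It is natural to ask for conditions on $\Lambda$ and $S$ alone under which there are no others. Lev and Olevskii proved that a crystalline measure with uniformly discrete support and spectrum is a generalized Dirac comb when $n=1$, and when $n\ge2$ under the additional assumption that $\mu$ is nonnegative; this answered a problem raised by J.~Lagarias. The general case of a complex measure is posed as an open problem in \cite{problem}: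
\begin{quote}
\emph{Let $n\ge2$ and let $\mu$ be a complex crystalline measure on $\mathbb R^n$ whose support and spectrum are both uniformly discrete. Is $\mu$ a generalized Dirac comb?}
\end{quote}

One feature separates $n\ge2$ from $n=1$. On the line, a union $(u+\alpha\mathbb Z)\cup(v+\alpha'\mathbb Z)$ with $\alpha/\alpha'$ irrational is never uniformly discrete, because the differences $u-v+\alpha\mathbb Z+\alpha'\mathbb Z$ are dense. One might therefore guess that uniform discreteness forces $\Lambda$ to be governed by a single lattice. In the plane, however, unrelated lattices can coexist in a uniformly discrete support and a uniformly discrete spectrum (Section~\ref{sec:example}). A proof for $n\ge2$ must first split $\mu$ into pieces, one for each lattice, and it must do so before the lattices are known.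

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $n\ge1$. If $\mu$ is a complex crystalline measure on $\mathbb R^n$ whose support $\Lambda$ and spectrum $S$ are uniformly discrete, then $\mu$ is a generalized Dirac comb.
\end{theorem}

This answers the question affirmatively. The results of Lev and Olevskii are not used in the proof. Theorem~\ref{thm:main} follows from a statement with a weaker hypothesis on the spectrum. For $X\subset\mathbb R^n$ let
\[
N(X)=\sup_{t\in\mathbb R^n}\#\bigl(X\cap B(t,1)\bigr).
\]
A uniformly discrete set has $N(X)<\infty$ (compare the volumes of the disjoint balls of radius $\rho/2$ about its points), and so does a finite union of such sets.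

\begin{theorem}\label{thm:iff}
Let $\mu$ be a crystalline measure on $\mathbb R^n$ with $\Lambda$ uniformly discrete and $\sup_\lambda|a(\lambda)|<\infty$. Then $\mu$ is a generalized Dirac comb if and only if $N(S)<\infty$.
\end{theorem}

The third theorem bounds the number of lattices. Lattices $L,L'$ are \emph{commensurable} if $L+L'$ is discrete. The \emph{density} of $X\subset\mathbb R^n$ is $d(X)=\lim_{R\to\infty}\#(X\cap B(0,R))/|B(0,R)|$ when the limit exists. For an elementary comb $d(\Lambda)d(S)=1$, since $\operatorname{covol}(L)\operatorname{covol}(L^*)=1$.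

\begin{theorem}\label{thm:density}
Let $\mu\ne0$ satisfy the hypotheses of Theorem~\ref{thm:main}, or those of Theorem~\ref{thm:iff} with $N(S)<\infty$.
\begin{enumerate}
\item[(i)] $\mu=\mu_1+\dots+\mu_J$, where each $\mu_j\neq0$ is a generalized Dirac comb built on one lattice $L_j^*$, and $L_1,\dots,L_J$ are pairwise non-commensurable.
\item[(ii)] For every such decomposition, $d(\Lambda)$ and $d(S)$ exist and $J^2\le d(\Lambda)\,d(S)$. In particular, if $d(\Lambda)d(S)<4$, then $\Lambda$ lies in finitely many translates of one lattice.
\end{enumerate}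
For every $n\ge2$ and $J\ge1$ there is such a sum of $J$ combs with $\Lambda$ and $S$ uniformly discrete and $d(\Lambda)d(S)=J^2$.
\end{theorem}

Section~\ref{sec:example} constructs the extremal examples and carries out the method by hand on one of them; it also serves as a guide to the proof, which occupies Sections~\ref{sec:model}--\ref{sec:decomposition}. Section~\ref{sec:prelim} collects the reductions and the standard facts that we use, and Section~\ref{sec:density} treats densities.

\section{Several lattices in the plane}\label{sec:example}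

\subsection{The examples}

\begin{proposition}\label{prop:example}
For every $n\ge2$ and $J\ge1$ there are pairwise non-commensurable lattices $L_0,\dots,L_{J-1}$ and elementary combs $\mu_j$ on $L_j^*$ such that $\mu=\sum_j\mu_j$ has uniformly discrete support and spectrum and $d(\Lambda)=d(S)=J$.
\end{proposition}

\begin{proof}
Let $n=2$, $\theta_j=j\sqrt2$, and
\[
L_j=\{(p,\,r-\theta_jp):p,r\in\mathbb Z\},\qquad L_j^*=\{(m+\theta_jk,\,k):m,k\in\mathbb Z\};
\]
the bases $(1,-\theta_j),(0,1)$ and $(1,0),(\theta_j,1)$ are dual to each other, and both lattices have covolume $1$. Let $\mu_j=\omega_{L_j^*,u_j,y_j}$ with $u_j=(0,j/J)$ and $y_j=(j/J,0)$. By \eqref{eq:poisson}, $\mu_j$ and $\hat\mu_j$ have unimodular coefficients and supports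
\[
\Lambda_j=\{(m+\theta_jk,\ k+j/J)\},\qquad S_j=\{(p+j/J,\ r-\theta_jp)\}.
\]
Points of $\Lambda_i$ and $\Lambda_j$ with $i\ne j$ have second coordinates at distance at least $1/J$, and points of $S_i$ and $S_j$ have first coordinates at distance at least $1/J$. A nonzero vector of $L_j$ or of $L_j^*$ has a nonzero integer coordinate, hence length at least $1$. So $\Lambda=\bigcup\Lambda_j$ and $S=\bigcup S_j$ are disjoint unions, they are $(1/J)$-separated, and each has density $J$. For $i\neq j$ the group $L_i+L_j$ contains $(0,1)$ and $(1,-\theta_i)-(1,-\theta_j)=(0,(j-i)\sqrt2)$, so it is not discrete. For $n>2$, replace $L_j$ by $L_j\times\mathbb Z^{n-2}$ and complete $u_j,y_j$ by zeros; the same arguments apply.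
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\clip (-0.3,-0.3) rectangle (7.3,3.3);
\foreach \k in {0,...,3} \foreach \m in {0,...,7} \fill (\m,\k) circle (2pt);
\foreach \k in {0,...,2} \foreach \m in {-4,...,7} \draw ({\m+1.41421*\k},{\k+0.5}) circle (2pt);
\end{tikzpicture}
\caption{A uniformly discrete union of cosets of two non-commensurable planar lattices: $\mathbb Z^2$ (filled dots) and $\{(m+k\sqrt2,\,k+\frac12):m,k\in\mathbb Z\}$ (open dots). The two cosets lie on alternating horizontal lines.}
\label{fig:two}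
\end{figure}

Figure~\ref{fig:two} shows $\Lambda$ for $J=2$. The translation by $u_j$ separates the supports and the modulation by $y_j$ separates the spectra. If for $J=2$ we omit the modulation, $\Lambda$ does not change, while $S$ contains the points $(p,r')$ and $(p,r-\sqrt2\,p)$ for all integers $p\ne0$, $r$, $r'$, and these come arbitrarily close to each other. This measure is covered by Theorem~\ref{thm:iff} and not by Theorem~\ref{thm:main}.

\subsection{The method for two lattices}\label{sub:method}

Take $n=2$, $J=2$, $\theta=\sqrt2$, and ask how $L_0$ and $L_1$ can be recovered from $\mu$.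

\emph{The compact group.} The spectrum contains $(0,1)$, $(\frac12,0)$ and $(\frac32,-\theta)$, and it generates the group $\Gamma=\frac12\mathbb Z\times(\mathbb Z+\theta\mathbb Z)$, whose elements are $\gamma=(k_1/2,\;k_2+\theta k_3)$ with unique integers $k_1,k_2,k_3$. Each $\gamma$ defines the character $e_\gamma(z)=z_1^{k_1}z_2^{k_2}z_3^{k_3}$ of the torus $G=\mathbb T^3$, where $\mathbb T=\{|z|=1\}$, and the map $\iota(x)=(e(x_1/2),e(x_2),e(\theta x_2))$ satisfies $e_\gamma(\iota(x))=e(\gamma\cdot x)$. The points of $\Lambda$ are sent to
\[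
\iota(m,k)=\bigl((-1)^m,\,1,\,e(\theta k)\bigr),\qquad \iota(m+\theta k,k+\tfrac12)=\bigl(s,\,-1,\,e(\theta/2)s^2\bigr),\quad s=(-1)^me(\theta k/2).
\]
So $\iota(\Lambda_0)$ lies in the pair of circles $P_0=\{\pm1\}\times\{1\}\times\mathbb T$ and $\iota(\Lambda_1)$ in the circle $P_1=\{(s,-1,e(\theta/2)s^2):s\in\mathbb T\}$. On these sets
\begin{equation}\label{eq:excharacters}
e_\gamma|_{P_0}=z_1^{k_1}z_3^{k_3},\qquad e_\gamma|_{P_1}=(-1)^{k_2}e(\theta k_3/2)\,s^{k_1+2k_3}.
\end{equation}
The average of $e_\gamma\circ\iota$ over the points of $\Lambda_0$ in a large ball is the average of $(-1)^{mk_1}e(\theta k_3k)$ over $(m,k)$; it tends to $1$ if $k_1$ is even and $k_3=0$, and to $0$ otherwise. This is the integral of $e_\gamma$ against the uniform probability measure on $P_0$. On $\Lambda_1$ we average $(-1)^{k_2}e(\theta k_3/2)\,(-1)^{mk_1}e(\theta k(k_1+2k_3)/2)$; the limit is $(-1)^{k_2}e(\theta k_3/2)$ if $k_1+2k_3=0$ and $0$ otherwise, which is the integral of $e_\gamma$ against the uniform probability measure on $P_1$. Hence $\iota(\Lambda)$ has a limit distribution $\sigma$,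 the sum of these two measures. The coefficients $a(\lambda)$ equal $1$ on $\Lambda_0$ and $e(\lambda_1/2)=s$ on $\Lambda_1$, so $a(\lambda)=F(\iota(\lambda))$ with $F(z)=\frac12(1+z_2)+\frac12z_1(1-z_2)$. The coefficients of $\hat\mu$ are the Fourier coefficients of $F\sigma$: by \eqref{eq:excharacters}, $\int_{P_0}F\overline{e_\gamma}\,d\sigma$ is the indicator of $S_0=\mathbb Z^2$, and $\int_{P_1}F\overline{e_\gamma}\,d\sigma$ vanishes unless $k_1+2k_3=1$, that is, unless $\gamma\in S_1$, where it equals $(-1)^{k_2}e(-\theta k_3/2)$, in agreement with \eqref{eq:poisson}. In general such a pair $(\sigma,F)$ is constructed in Section~\ref{sec:model}.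

\emph{Weak limits of characters.} Splitting $\mu$ into $\mu_0+\mu_1$ is the same as splitting $G$ into $P_0$ and $P_1$, and the characters detect this splitting. The powers $s^p$ tend to $0$ weak* in $L^\infty(\mathbb T)$ as $|p|\to\infty$. Given a sequence in $\Gamma$, pass to a subsequence along which each of $k_3$ and $k_1+2k_3$ is constant or tends to infinity in absolute value, the parity of $k_1$ is constant, and the constants $(-1)^{k_2}e(\theta k_3/2)$ converge. By \eqref{eq:excharacters} the weak* limit of $e_\gamma$ in $L^\infty(\sigma)$ is, on each of $P_0$ and $P_1$, either identically $0$ or unimodular. The indicators themselves are limits: $1_{P_0}$ along $(k_1,k_2,k_3)=(2i,0,0)$, and $1_{P_1}$ along $(-2c_i,0,c_i)$ with $|c_i|\to\infty$ and $e(\theta c_i/2)\to1$. Moreover, distinct $\gamma$ in a bounded set have $k_1$ bounded and $|k_3|\to\infty$, so their characters tend to $0$. Section~\ref{sec:semigroup} proves in general that limits have modulus $0$ or $1$ and that bounded sequences of distinct frequencies have limit $0$.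

\emph{The lattices.} On each piece the nonzero limits form a group. On $P_0$ it is $\mathcal U_0=\{z_1^{\epsilon}z_3^k\}\cong(\mathbb Z/2\mathbb Z)\times\mathbb Z$. On $P_1$ it is $\mathcal U_1=\{\zeta s^p:\zeta\in\mathbb T,\ p\in\mathbb Z\}\cong\mathbb T\times\mathbb Z$, because the numbers $e(\theta k_3/2)$ are dense in $\mathbb T$. The function $f\mapsto\int_{P_i}\bar fF\,d\sigma$ on $\mathcal U_i$ is supported by one coset of a compact open subgroup $C_i$: we can take $C_0=\{1\}$, and for $C_1$ the constants, the coset being $C_1s$. The frequencies $\gamma$ with $e_\gamma|_{P_i}\in C_i$ are those with $k_1$ even and $k_3=0$ for $i=0$, and those with $k_1+2k_3=0$ for $i=1$. These sets are $L_0$ and $L_1$. In general the compact open subgroup comes from an uncertainty principle (Section~\ref{sec:uncertainty}), the lattice is found as its preimage in $\Gamma$ (Section~\ref{sec:pure}), and finitely many pieces exhaust $G$ (Section~\ref{sec:decomposition}).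

\section{Preliminaries}\label{sec:prelim}

\subsection{Lattices, counting and summation}

\begin{lemma}\label{lem:commensurable}
For lattices $L,L'$ the following are equivalent: {\rm(a)} $L+L'$ is discrete; {\rm(b)} $L\cap L'$ has rank $n$; {\rm(c)} $L^*+L'^*$ is discrete; {\rm(d)} $L^*\cap L'^*$ has rank $n$.
\end{lemma}

\begin{proof}
If (a) holds, $L+L'$ is a lattice in which $L'$ has finite index, and $L/(L\cap L')\cong(L+L')/L'$ is finite; this gives (b). If (b) holds, $L^*+L'^*$ is contained in the lattice $(L\cap L')^*$; this gives (c). The same two implications for the dual lattices give (c)$\Rightarrow$(d)$\Rightarrow$(a).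
\end{proof}

For $R\ge1$ and an integer $i\ge0$, the shell $\{iR\le|x-t|<(i+1)R\}$ is covered by at most $C_n'R^n(1+i)^{n-1}$ unit balls: the cubes of the grid $n^{-1/2}\mathbb Z^n$ that meet the shell lie within distance $1$ of it, so their number is bounded by a volume count, and each cube lies in a unit ball. Summing over $i$,
\begin{equation}\label{eq:count}
R^{-n}\sum_{x\in X}\bigl(1+|x-t|/R\bigr)^{-n-1}\le C_nN(X)\qquad(X\subset\mathbb R^n,\ t\in\mathbb R^n,\ R\ge1).
\end{equation}

The definition of a crystalline measure gives \eqref{eq:summation} only for compactly supported $\psi$, since $\hat\mu$ is not assumed to be tempered as a measure.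

\begin{lemma}\label{lem:schwartz}
Let $\mu$ be crystalline with $b$ bounded and $N(S)<\infty$. Then \eqref{eq:summation} holds for every Schwartz function $\psi$, and for every Schwartz function $g$ and $x\in\mathbb R^n$,
\begin{equation}\label{eq:convolution}
\sum_{\lambda\in\Lambda}a(\lambda)g(x-\lambda)=\sum_{s\in S}b(s)\hat g(s)e(s\cdot x).
\end{equation}
All these series converge absolutely.
\end{lemma}

\begin{proof}
By \eqref{eq:count} with $R=1$, the measure $\sum b(s)\delta_s$ is tempered. So both sides of \eqref{eq:summation} converge absolutely and are continuous in $\psi$ on the Schwartz space, in which $C_c^\infty$ is dense. For \eqref{eq:convolution} take $\psi(\xi)=\hat g(\xi)e(\xi\cdot x)$, for which $\hat\psi(\lambda)=g(x-\lambda)$.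
\end{proof}

\subsection{Reductions}

\begin{lemma}\label{lem:bounded}
If $\mu$ is crystalline and $\Lambda$, $S$ are uniformly discrete, then $a$ and $b$ are bounded.
\end{lemma}

\begin{proof}
Let $\Lambda$ and $S$ be $\rho$-separated, and let $\psi\in C_c^\infty(B(0,\rho))$ with $\psi(0)=1$. For $s\in S$, formula \eqref{eq:summation} applied to $\psi(\cdot-s)$ gives $b(s)=\sum_\lambda a(\lambda)e(-s\cdot\lambda)\hat\psi(\lambda)$. Hence $|b(s)|\le\int|\hat\psi|\,d|\mu|$, which is finite because $\mu$ is tempered. Now Lemma~\ref{lem:schwartz} applies, and \eqref{eq:convolution} with $g=\psi$ and $x=\lambda\in\Lambda$ gives $|a(\lambda)|\le\sup|b|\sum_s|\hat\psi(s)|<\infty$.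
\end{proof}

Thus Theorem~\ref{thm:iff} implies Theorem~\ref{thm:main}. The ``only if'' part of Theorem~\ref{thm:iff} follows from \eqref{eq:poisson}: the spectrum of a generalized Dirac comb lies in a finite union of cosets of lattices, so $N(S)<\infty$. The zero measure is a generalized Dirac comb. It remains to prove the ``if'' part of Theorem~\ref{thm:iff} and parts (i), (ii) of Theorem~\ref{thm:density} under the following hypothesis, which is in force in Sections~\ref{sec:model}, \ref{sec:semigroup}, \ref{sec:pure} and \ref{sec:decomposition}: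
\begin{itemize}
\item[(H)] $\mu\ne0$ is crystalline, $\Lambda$ is $\rho$-separated, $a$ is bounded, and $N:=N(S)<\infty$.
\end{itemize}

\begin{remark}
Theorem~\ref{thm:iff} has a dual form: if $\mu$ is crystalline, $S$ is uniformly discrete and $b$ is bounded, then $\mu$ is a generalized Dirac comb if and only if $N(\Lambda)<\infty$. Indeed $\hat\mu$ is tempered by \eqref{eq:count}, it is crystalline with spectrum $-\Lambda$, and by \eqref{eq:poisson} it is a generalized Dirac comb exactly when $\mu$ is.
\end{remark}

\subsection{Harmonic analysis on abelian groups}\label{sub:lca}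

Let $H$ be a second countable locally compact abelian (LCA) group, here written additively. Its dual $\widehat H$ is the group of continuous homomorphisms $\xi:H\to\mathbb T$ with the topology of uniform convergence on compact sets; it is again a second countable LCA group. For $A\in L^1(H)$ put $\hat A(\xi)=\int A(y)\overline{\xi(y)}\,dm_H(y)$, where $m_H$ is a Haar measure. We use the following standard facts.
\begin{itemize}
\item[(F1)] \emph{Haar measure.} Nonempty open sets have positive measure; $H$ is compact if $m_H(H)<\infty$; translation is continuous in $L^1(H)$ and in $L^2(H)$.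
\item[(F2)] \emph{Pontryagin duality.} The dual of $\widehat H$ is $H$. The dual of a discrete group is compact, and the dual of a compact group is discrete. For a closed subgroup $H_1$ with annihilator $H_1^\perp=\{\xi:\xi|_{H_1}=1\}$, one has $H_1^\perp\cong\widehat{H/H_1}$, and restriction of characters gives $\widehat H/H_1^\perp\cong\widehat{H_1}$. In particular $H_1^\perp$ is compact and open if $H_1$ is compact and open.
\item[(F3)] \emph{Plancherel and inversion.} There is a Haar measure $m_{\widehat H}$, the dual measure, for which $A\mapsto\hat A$ extends to a unitary map $L^2(H)\to L^2(\widehat H)$. If $g\in L^2(H)$ and $\hat g\in L^1(\widehat H)$, then $g$ equals a.e.\ the continuous function $y\mapsto\int\hat g(\xi)\xi(y)\,dm_{\widehat H}(\xi)$. If $\beta\in L^1(H)$ has the form $\beta(y)=\int\overline{\xi(y)}\,d\nu(\xi)$ with a finite complex measure $\nu$ on $\widehat H$, then the continuous function $A(\xi)=\int\beta(y)\xi(y)\,dm_H(y)$ is integrable and $\nu=A\,m_{\widehat H}$.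
\item[(F4)] \emph{Bochner's theorem.} A continuous $\beta:H\to\mathbb C$ with $\sum_{k,l}c_k\bar c_l\beta(y_k-y_l)\ge0$ for all finite families $(c_k,y_k)$ has the form $\beta(y)=\int\overline{\xi(y)}\,d\nu(\xi)$ with a finite positive measure $\nu$ on $\widehat H$.
\item[(F5)] \emph{Weil's formula.} Let $Z\subset H$ be a discrete subgroup with $H/Z$ compact. There is a Haar measure $\dot m$ on $H/Z$, of total mass $\Delta\in(0,\infty)$ called the covolume, with $\int_H\Phi\,dm_H=\int_{H/Z}\sum_{z\in Z}\Phi(y+z)\,d\dot m(y+Z)$ for all Borel $\Phi\ge0$. So $\int\Phi\,dm_H\le c\Delta$ if the inner sum is at most $c$ for every $y$, with equality if it equals $c$ for every $y$.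
\item[(F6)] \emph{Compact groups.} If $H$ is compact, linear combinations of characters (trigonometric polynomials) are uniformly dense in $C(H)$, hence dense in $L^2(\nu)$ for every finite positive Borel measure $\nu$, and a finite complex measure on $H$ is determined by its integrals against characters.
\end{itemize}

\section{A model of the measure on a compact group}\label{sec:model}

By \eqref{eq:convolution}, smoothing $\mu$ produces an absolutely convergent trigonometric series with frequencies in $S$. Such a series is a continuous function on a compact group, read along the image of $\mathbb R^n$. We move the whole problem to this group, where translating $\hat\mu$ becomes multiplying by a character.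

\subsection{The pair $(\sigma,F)$}

Let $\Gamma\subset\mathbb R^n$ be the subgroup generated by $S$, with the discrete topology. It is countable, so $G=\widehat\Gamma$ is a compact metrizable group, written multiplicatively. For $\gamma\in\Gamma$ let $e_\gamma(\chi)=\chi(\gamma)$; these are the characters of $G$, and $e_{\gamma+\gamma'}=e_\gamma e_{\gamma'}$, $e_{-\gamma}=\overline{e_\gamma}$. Let $\iota:\mathbb R^n\to G$ be defined by $e_\gamma(\iota(x))=e(\gamma\cdot x)$. We put $b=0$ on $\Gamma\setminus S$.

Fix a radial $\eta\in C_c^\infty(B(0,1/2))$ with $\|\eta\|_2=1$ and let $\varphi=|\hat\eta|^2$. Then $\varphi\ge0$ is a radial Schwartz function, $\hat\varphi(0)=\int\varphi=1$, $|\hat\varphi|\le1$, and $\hat\varphi$ has compact support in $B(0,1)$. We use $R^{-n}\varphi(x/R)$ as a smooth average over a ball of radius about $R$.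

\emph{The coefficients $b$ are bounded.} For $\gamma\in\Gamma$ apply \eqref{eq:summation} to $\psi(\xi)=\hat\varphi(R(\xi-\gamma))$, which is supported in $B(\gamma,1/R)$ and has $\hat\psi(x)=R^{-n}\varphi(x/R)e(-\gamma\cdot x)$. Since $S$ is locally finite, $B(\gamma,1/R)$ contains no point of $S\setminus\{\gamma\}$ for large $R$, so
\begin{equation}\label{eq:mean}
b(\gamma)=R^{-n}\sum_{\lambda\in\Lambda}\varphi(\lambda/R)\,a(\lambda)\,e(-\gamma\cdot\lambda)\qquad\text{for all }R\ge R(\gamma).
\end{equation}
By \eqref{eq:count} and the boundedness of $a$, the right side is bounded uniformly in $\gamma$ and $R\ge1$. So $b$ is bounded, and Lemma~\ref{lem:schwartz} applies to $\mu$.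

\emph{The coefficients $a$ are values of a continuous function on $G$.} Take $\psi\in C_c^\infty(B(0,\rho))$ with $\psi(0)=1$ and let $F=\sum_{s\in S}b(s)\hat\psi(s)e_s$. The series converges absolutely and uniformly, so $F\in C(G)$. By \eqref{eq:convolution}, $F(\iota(x))=\sum_\lambda a(\lambda)\psi(x-\lambda)$, and since $\Lambda$ is $\rho$-separated,
\begin{equation}\label{eq:interpolation}
F(\iota(\lambda))=a(\lambda)\qquad(\lambda\in\Lambda).
\end{equation}

\emph{The limit distribution of $\iota(\Lambda)$.} The positive measures $\sigma_R=R^{-n}\sum_\lambda\varphi(\lambda/R)\delta_{\iota(\lambda)}$ on $G$, $R\ge1$, have bounded masses by \eqref{eq:count}. Fix $R_j\to\infty$ such that $\sigma_{R_j}$ converges weak* to a finite positive measure $\sigma_0$, and let $\sigma$ be the restriction of $\sigma_0$ to $\{F\ne0\}$. Then $F\ne0$ $\sigma$-a.e., and for $u\in C(G)$ that vanish on $\{F=0\}$,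
\begin{equation}\label{eq:limit}
\int u\,d\sigma=\lim_{j\to\infty}R_j^{-n}\sum_\lambda\varphi(\lambda/R_j)\,u(\iota(\lambda)).
\end{equation}
With $u=F\overline{e_\gamma}$, formulas \eqref{eq:mean} and \eqref{eq:interpolation} give $b(\gamma)=\int F\overline{e_\gamma}\,d\sigma$ for all $\gamma\in\Gamma$. In particular $\sigma\ne0$. From now on ``null'' and ``a.e.'' refer to $\sigma$ unless another measure is named.

For $q\in L^\infty(\sigma)$ define
\[
b_q(\gamma)=\int qF\,\overline{e_\gamma}\,d\sigma,\qquad\operatorname{spec}q=\{\gamma\in\Gamma:b_q(\gamma)\ne0\},\qquad E(q)=\int|qF|^2\,d\sigma .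
\]
Then $b_1=b$, the function $b_q$ is bounded, $E(q)>0$ if $q\neq0$, and
\begin{equation}\label{eq:shift}
b_{e_\delta q}(\gamma)=b_q(\gamma-\delta)\qquad(\gamma,\delta\in\Gamma).
\end{equation}
One should think of $b_q$ as the coefficients of the Fourier transform of $\sum_\lambda q(\iota(\lambda))a(\lambda)\delta_\lambda$; this is literally true when $q$ is a trigonometric polynomial. For a Borel set $P\subset G$ we write $b_P$, $\operatorname{spec}P$ and $E(P)$ when $q=1_P$.

\subsection{A Parseval identity in every window}

The coefficients $b_q(\gamma)$ are complex and may cancel under any linear operation. The following identity controls their squares. It says that the energy of $b_q$ seen through a fixed window $k$ does not depend on where the window is placed. Fix $h\in C_c^\infty(B(0,\rho/2))$ with $\|h\|_2=1$ and let $k=|\hat h|^2$, a nonnegative Schwartz function with $\int k=1$.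

\begin{proposition}\label{prop:parseval}
For all $q\in L^\infty(\sigma)$ and $t\in\mathbb R^n$,
\begin{equation}\label{eq:parseval}
\sum_{\gamma\in\Gamma}|b_q(\gamma)|^2k(\gamma-t)=E(q).
\end{equation}
\end{proposition}

\begin{proof}
First let $q=u=\sum_\delta c_\delta e_\delta$ be a trigonometric polynomial, and put $a'(\lambda)=u(\iota(\lambda))a(\lambda)$. By \eqref{eq:shift}, $b_u=\sum_\delta c_\delta b(\cdot-\delta)$, so $N(\operatorname{spec}u)<\infty$. Multiplication of $\mu$ by $e(\delta\cdot x)$ translates $\hat\mu$ by $\delta$; hence $\sum a'(\lambda)\delta_\lambda$ has Fourier transform $\sum b_u(\gamma)\delta_\gamma$. Formula \eqref{eq:convolution} for this measure and $g(x)=h(x)e(t\cdot x)$ gives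
\[
Q(x):=\sum_\lambda a'(\lambda)g(x-\lambda)=\sum_\gamma b_u(\gamma)\hat h(\gamma-t)e(\gamma\cdot x),
\]
with an absolutely convergent series on the right. We compute the mean of $|Q|^2$ in two ways. From the second series,
\[
R^{-n}\int\varphi(x/R)|Q(x)|^2dx=\sum_{\gamma,\gamma'}b_u(\gamma)\overline{b_u(\gamma')}\,\hat h(\gamma-t)\overline{\hat h(\gamma'-t)}\;\hat\varphi(R(\gamma'-\gamma)).
\]
As $R\to\infty$, $\hat\varphi(R(\gamma'-\gamma))$ tends to $1$ if $\gamma=\gamma'$ and to $0$ otherwise, so by dominated convergence the limit is the left side of \eqref{eq:parseval}. In the first series the functions $g(\cdot-\lambda)$ have disjoint supports, so $|Q(x)|^2=\sum_\lambda|a'(\lambda)|^2|h(x-\lambda)|^2$. For $|x-\lambda|<\rho/2$ and $R\ge1$ the mean value theorem gives $|\varphi(x/R)-\varphi(\lambda/R)|\le CR^{-1}(1+|\lambda|/R)^{-n-1}$. Since $\int|h|^2=1$ and $a'$ is bounded, \eqref{eq:count} yields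
\[
R^{-n}\int\varphi(x/R)|Q(x)|^2dx=R^{-n}\sum_\lambda\varphi(\lambda/R)|a'(\lambda)|^2+O(1/R).
\]
Here $|a'(\lambda)|^2=|uF|^2(\iota(\lambda))$, so by \eqref{eq:limit} the right side tends to $E(u)$ along $R_j$.

For general $q$, choose trigonometric polynomials $u_i\to q$ in $L^2(\sigma)$ by (F6). Then $u_iF\to qF$ in $L^2(\sigma)$, so $E(u_i)\to E(q)$ and $b_{u_i}(\gamma)\to b_q(\gamma)$ for each $\gamma$. By \eqref{eq:parseval} for $u_i-u_{i'}$, the sequences $(b_{u_i}(\gamma)k(\gamma-t)^{1/2})_\gamma$ are Cauchy in $\ell^2(\Gamma)$. Their limit is the pointwise limit, and the norms converge.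
\end{proof}

\begin{remark}
The separation of $\Lambda$ and the bound on $a$ have now been used, in \eqref{eq:mean}, in \eqref{eq:interpolation} and in the disjointness of supports above; the rest of the proof of Theorem~\ref{thm:iff} uses only $\sigma$, $F$, \eqref{eq:parseval} and $N<\infty$. Without separation the identity fails. For $\mu=\sum_{m}\delta_m+\sum_m\delta_{m\sqrt2}$ on $\mathbb R$ we have $b=1$ on $\mathbb Z\setminus\{0\}$, $b=2^{-1/2}$ on $2^{-1/2}\mathbb Z\setminus\{0\}$ and $b(0)=1+2^{-1/2}$. If $h$ is supported in $(-\frac12,\frac12)$, then $\hat k$ is supported in $(-1,1)$, Poisson summation gives $\sum_pk(p-t)=1$ and $\sum_pk(p/\sqrt2-t)=\sqrt2$, and $\sum_\gamma|b(\gamma)|^2k(\gamma-t)=1+2^{-1/2}+\sqrt2\,k(-t)$ depends on $t$.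
\end{remark}

For an integer $M\ge0$ let
\[
\mathcal Q_M=\{q\in L^\infty(\sigma):N(\operatorname{spec}q)\le M\}.
\]
Then $1\in\mathcal Q_N$, and $q\pm q'\in\mathcal Q_{M+M'}$ if $q\in\mathcal Q_M$ and $q'\in\mathcal Q_{M'}$. Since $k$ is a Schwartz function, the covering of shells that gave \eqref{eq:count} provides a constant $C_0$ and numbers $\varepsilon_R\to0$ as $R\to\infty$, depending only on $k$, such that for all $X\subset\mathbb R^n$ and $t$,
\begin{equation}\label{eq:tails}
\sum_{\gamma\in X}k(\gamma-t)\le C_0N(X),\qquad\sum_{\gamma\in X,\ |\gamma-t|\ge R}k(\gamma-t)\le\varepsilon_RN(X).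
\end{equation}
A function with sparse spectrum cannot have small support. This is the source of all finiteness statements below.

\begin{lemma}\label{lem:mass}
If $q\in\mathcal Q_M$ and $q\ne0$, then $\sigma(\{q\ne0\})\ge1/(C_0M)$.
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality, $|b_q(\gamma)|^2\le E(q)\,\sigma(\{q\ne0\})$. So \eqref{eq:parseval} and \eqref{eq:tails} give $E(q)\le E(q)\,\sigma(\{q\neq0\})\,C_0M$, and $E(q)>0$.
\end{proof}

\section{Weak limits of characters}\label{sec:semigroup}

The closed unit ball of $L^\infty(\sigma)$ with the weak* topology, in which $f_i\to f$ means $\int f_iw\,d\sigma\to\int fw\,d\sigma$ for all $w\in L^1(\sigma)$, is compact; it is metrizable because $L^1(\sigma)$ is separable. Let $\mathcal D$ be the closure of $\{e_\gamma:\gamma\in\Gamma\}$ in this ball. By \eqref{eq:shift}, the elements of $\mathcal D$ describe the pointwise limits of translates of $b$.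

\begin{lemma}\label{lem:semigroup}
The set $\mathcal D$ contains $1$ and is closed under conjugation and multiplication. If $e_{\gamma_j}\to f$ weak* and $q\in L^\infty(\sigma)$, then $b_q(\gamma-\gamma_j)\to b_{fq}(\gamma)$ for every $\gamma\in\Gamma$. If $f\in\mathcal D$ and $q\in\mathcal Q_M$, then $fq\in\mathcal Q_M$; in particular $\mathcal D\subset\mathcal Q_N$.
\end{lemma}

\begin{proof}
We have $1=e_0$, and conjugation is weak* continuous. Multiplication by a fixed bounded function is weak* continuous, so if $e_{\gamma_j}\to f$ and $e_{\delta_i}\to g$, then $e_{\gamma_j}g=\lim_ie_{\gamma_j+\delta_i}\in\mathcal D$ and $fg=\lim_je_{\gamma_j}g\in\mathcal D$. Next, $b_q(\gamma-\gamma_j)=\int e_{\gamma_j}\,qF\overline{e_\gamma}\,d\sigma\to b_{fq}(\gamma)$. So if $M+1$ points of $\operatorname{spec}(fq)$ lay in a unit ball, their translates by $-\gamma_j$ would be $M+1$ points of $\operatorname{spec}q$ in a unit ball for large $j$.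
\end{proof}

A weak* limit of unimodular functions can have any modulus in $[0,1]$: on an interval, $g(ix)$ tends to the mean of the periodic function $g=\pm1$ as $i\to\infty$. We want to show that moduli strictly between $0$ and $1$ do not occur in $\mathcal D$, and for this we need the level sets of $|f|$ to have sparse spectrum. All powers $|f|^{2m}$ are in $\mathcal Q_N$, but approximating an indicator by polynomials in $|f|^2$ with more and more terms loses the bound $N$. Instead we compare the indicator with a single well-chosen power. The tool is the M\"untz--Sz\'asz theorem: if $Z$ is a set of positive integers with $\sum_{m\in Z}1/m=\infty$, then $1$ and the monomials $r^m$, $m\in Z$, span a dense subspace of $C[0,1]$. Evaluating at $r=0$ shows that the monomials alone span a dense subspace of $\{g\in C[0,1]:g(0)=0\}$.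

\begin{lemma}\label{lem:muntz}
If $f\in\mathcal D$ and $B\subset(0,1]$ is a Borel set, then $1_B(|f|^2)\in\mathcal Q_N$.
\end{lemma}

\begin{proof}
For $\gamma\in\Gamma$ let $\nu_\gamma$ be the image of the measure $F\overline{e_\gamma}\,\sigma$ under the map $|f|^2:G\to[0,1]$. Then $\nu_\gamma(B)=b_{1_B(|f|^2)}(\gamma)$ and $\int r^m\,d\nu_\gamma(r)=b_{|f|^{2m}}(\gamma)$. Suppose that $\gamma_0,\dots,\gamma_N$ are distinct points of $\operatorname{spec}1_B(|f|^2)$ in one unit ball. Then each $\nu_{\gamma_i}$ has a nonzero restriction to $(0,1]$. Let $Z_i=\{m\ge1:\int r^md\nu_{\gamma_i}=0\}$. If $\sum_{m\in Z_i}1/m=\infty$, then $\nu_{\gamma_i}$ annihilates every $g\in C[0,1]$ with $g(0)=0$, so it vanishes on $(0,1]$, which is false. Hence $\sum_{m\in Z_0\cup\dots\cup Z_N}1/m<\infty$, and some $m\ge1$ lies in no $Z_i$. For this $m$ all $N+1$ points lie in $\operatorname{spec}|f|^{2m}$. But $|f|^{2m}=(f\bar f)^m\in\mathcal D\subset\mathcal Q_N$, a contradiction.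
\end{proof}

On a level set $\{|f|^2=\kappa\}$, suitable translations contract all Fourier coefficients by the factor $\kappa$. If $\kappa<1$, this conflicts with the constancy of the energy in \eqref{eq:parseval}, provided that no new points of the spectrum enter the translated window. We ensure this by starting from a window with the largest possible number of points.

\begin{proposition}\label{prop:zeroone}
For every $f\in\mathcal D$, $|f|\in\{0,1\}$ a.e. Consequently $1_{P_f}=|f|^2\in\mathcal D$, where $P_f=\{|f|=1\}$.
\end{proposition}

\begin{proof}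
Let $\nu$ be the image of $\sigma$ under $|f|^2$, restricted to $(0,1]$, and let $c=1/(C_0N)$. By Lemmas~\ref{lem:muntz} and~\ref{lem:mass}, every Borel set $B\subset(0,1]$ has $\nu(B)=0$ or $\nu(B)\ge c$. So $\nu$ has finitely many atoms. Let $B$ be the complement of the atoms in $(0,1]$. If $\nu(B)>0$, repeated halving gives nested intervals $I_i$ of length $2^{-i}$ with $\nu(B\cap I_i)>0$, hence $\nu(B\cap I_i)\ge c$; then $\bigcap_i(B\cap I_i)$ has mass at least $c$ and at most one point, so $B$ contains an atom, which is absurd. Thus $\nu$ is carried by its atoms, and we must show that no $\kappa\in(0,1)$ is an atom.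

Suppose it is, and let $P=\{|f|^2=\kappa\}$. Then $1_P\in\mathcal Q_N$ and $E:=E(P)>0$; put $B_0=\sup|b_P|$. Since $|f|^2\in\mathcal D$, there are $\delta_j\in\Gamma$ with $e_{\delta_j}\to|f|^2$, and since $|f|^21_P=\kappa1_P$, Lemma~\ref{lem:semigroup} gives
\[
b_P(\gamma-\delta_j)\to\kappa\,b_P(\gamma)\qquad(\gamma\in\Gamma).
\]
Choose $R$ with $B_0^2\varepsilon_RN<(1-\kappa^2)E$, and let $W_t=\operatorname{spec}P\cap B(t,R)$. The number $\#W_t$ is bounded in $t$; fix $t$ where it is maximal. As $\kappa\ne0$ and $W_t$ is finite, for large $j$ we have $b_P(\gamma-\delta_j)\ne0$ for all $\gamma\in W_t$, so $W_t-\delta_j\subset W_{t-\delta_j}$, and by maximality $W_{t-\delta_j}=W_t-\delta_j$. By \eqref{eq:parseval} at the point $t-\delta_j$ and \eqref{eq:tails},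
\[
E\le B_0^2\varepsilon_RN+\sum_{\gamma\in W_t}|b_P(\gamma-\delta_j)|^2k(\gamma-t).
\]
As $j\to\infty$ the sum tends to $\kappa^2\sum_{\gamma\in W_t}|b_P(\gamma)|^2k(\gamma-t)$, which is at most $\kappa^2E$ by \eqref{eq:parseval} at $t$. So $E\le B_0^2\varepsilon_RN+\kappa^2E<E$, a contradiction.
\end{proof}

The next lemma links the topology of $\mathcal D$ with that of $\mathbb R^n$. It will give the discreteness of every group that we construct.

\begin{lemma}\label{lem:boundedzero}
If $\gamma_j\in\Gamma$ are distinct and form a bounded subset of $\mathbb R^n$, then $e_{\gamma_j}\to0$ weak*.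
\end{lemma}

\begin{proof}
Since $\mathcal D$ is compact and metrizable, it suffices to show that $f=0$ whenever $e_{\gamma_j}\to f$. Suppose $f\ne0$, so that $P=P_f$ has positive measure, and pass to a subsequence with $|\gamma_i-\gamma_j|<1$ for all $i,j$. On $P$ the convergence is strong:
\[
\int_P|e_{\gamma_j}-f|^2d\sigma=\int_P\bigl(2-2\operatorname{Re}e_{\gamma_j}\bar f\bigr)d\sigma\to\int_P(2-2|f|^2)\,d\sigma=0 .
\]
By \eqref{eq:parseval} there is $\gamma$ with $b_P(\gamma)\ne0$, and
\[
|b_P(\gamma-\gamma_j+\gamma_i)-b_P(\gamma)|\le\int_P|e_{\gamma_j}\overline{e_{\gamma_i}}-1|\,|F|\,d\sigma\le\max|F|\int_P|e_{\gamma_j}-e_{\gamma_i}|\,d\sigma .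
\]
For a fixed large $i$ and all $j\ge i$ the right side is less than $|b_P(\gamma)|$. So the infinitely many points $\gamma-\gamma_j+\gamma_i$ lie in $\operatorname{spec}P\cap B(\gamma,1)$, although $1_P\in\mathcal D\subset\mathcal Q_N$.
\end{proof}

\section{Functions with support and spectrum of finite measure}\label{sec:uncertainty}

This section is independent of (H). If $H_1$ is a compact open subgroup of an LCA group $H$, then $1_{H_1}$ and its Fourier transform, a multiple of $1_{H_1^\perp}$, both have support of finite measure. The following lemma shows that a nonzero function with this property can exist only through such a subgroup. For $H=\mathbb R^n$, which is connected and not compact, it says that no such function exists.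

\begin{lemma}\label{lem:uncertainty}
Let $H$ be a second countable LCA group, and let $A\in L^2(H)$, $A\neq0$, satisfy $m_H(\{A\ne0\})<\infty$ and $m_{\widehat H}(\{\hat A\ne0\})<\infty$. Then there is a compact open subgroup $H_1\subset H$ such that $\hat A=0$ a.e.\ outside a finite union of cosets of the compact open subgroup $H_1^\perp\subset\widehat H$.
\end{lemma}

The idea is that functions with prescribed support and spectrum of finite measure form a finite-dimensional space, and small translates of $A$ enlarge the support only slightly. So the small translates of $A$ span a finite-dimensional space, which then splits into eigenfunctions of translation.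

\begin{proof}
Write $m=m_H$, $m'=m_{\widehat H}$, $\Sigma=\{A\ne0\}$, $\Sigma'=\{\hat A\ne0\}$, and $A_y(v)=A(v-y)$, so that $\widehat{A_y}(\xi)=\overline{\xi(y)}\hat A(\xi)$.

\emph{A dimension bound.} If $g\in L^2(H)$ and $\hat g=0$ a.e.\ off $\Sigma'$, then $\|\hat g\|_1\le m'(\Sigma')^{1/2}\|g\|_2$, so by (F3) $g$ has a continuous representative, which we always use, and $|g(v)|\le m'(\Sigma')^{1/2}\|g\|_2$ for all $v$. For a Borel set $\Sigma_1\subset H$ of finite measure let $\mathcal S(\Sigma_1)$ be the space of such $g$ that vanish a.e.\ off $\Sigma_1$. Let $g_1,\dots,g_r\in\mathcal S(\Sigma_1)$ be orthonormal, and fix $v$. The bound at $v$ for $g=\sum_i\overline{g_i(v)}g_i$ reads $\sum_i|g_i(v)|^2\le m'(\Sigma')^{1/2}(\sum_i|g_i(v)|^2)^{1/2}$, so $\sum_i|g_i(v)|^2\le m'(\Sigma')$. Integrating over $\Sigma_1$ gives $r\le m(\Sigma_1)m'(\Sigma')$. Hence $\dim\mathcal S(\Sigma_1)\le m(\Sigma_1)m'(\Sigma')$.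

\emph{An invariant space.} Let $N_0=\lfloor(m(\Sigma)+1)m'(\Sigma')\rfloor$. By (F1) applied to $1_\Sigma$, there is a neighborhood $Y$ of $0$ with $m((\Sigma+y)\setminus\Sigma)\le1/(N_0+1)$ for $y\in Y$. For $y_0,\dots,y_{N_0}\in Y$ the set $\Sigma_1=\Sigma\cup\bigcup_i(\Sigma+y_i)$ has measure at most $m(\Sigma)+1$, and the $N_0+1$ functions $A_{y_i}$ lie in $\mathcal S(\Sigma_1)$, of dimension at most $N_0$; so they are linearly dependent. Hence $V(Y')=\operatorname{span}\{A_y:y\in Y'\}$ has dimension at most $N_0$ for all $Y'\subset Y$. Among neighborhoods of $0$ contained in $Y$ choose $Y_*$ with $\dim V(Y_*)$ minimal, and put $V=V(Y_*)$. Then $V(Y')=V$ for every neighborhood $Y'\subset Y_*$ of $0$. Take $Y'$ open and symmetric with $Y'+Y'\subset Y_*$. Translation by $z\in Y'$ maps the spanning functions $A_y$, $y\in Y'$, to $A_{y+z}\in V$. So $V$ is invariant under translation by the subgroup $H_1$ generated by $Y'$, which is open.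

\emph{Eigenfunctions.} The translations by $z\in H_1$ are commuting unitary operators on the finite-dimensional space $V$, so $V$ has a basis of common eigenvectors. Since $A\in V$, we get a finite sum $A=\sum_iA^{(i)}$ with $0\ne A^{(i)}\in V$ and $A^{(i)}(v-z)=\eta_i(z)A^{(i)}(v)$ for $z\in H_1$, where $\eta_i:H_1\to\mathbb T$ is a homomorphism, continuous by (F1). Both sides are continuous in $v$, so the identity holds for all $v$. Thus $|A^{(i)}|$ is constant on each coset of $H_1$, and nonzero on some coset. As $A^{(i)}\in L^2(H)$, $m(H_1)<\infty$, and $H_1$ is compact by (F1). Taking Fourier transforms, $\overline{\xi(z)}\,\widehat{A^{(i)}}(\xi)=\eta_i(z)\widehat{A^{(i)}}(\xi)$ for a.e.\ $\xi$, simultaneously for all $z$ in a countable dense subset of $H_1$. So $\widehat{A^{(i)}}=0$ a.e.\ off $\{\xi:\xi|_{H_1}=\overline{\eta_i}\}$, which is a coset of $H_1^\perp$.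
\end{proof}

\section{Pure sets carry combs}\label{sec:pure}

By Proposition~\ref{prop:zeroone}, $\mathcal D$ fails to be a group only because its elements may vanish on part of $G$. We isolate the sets on which an element vanishes everywhere or nowhere, like $P_0$ and $P_1$ in Section~\ref{sub:method}.

\begin{definition}
A Borel set $P\subset G$ is \emph{pure} if $\sigma(P)>0$, $1_P\in\mathcal Q_M$ for some $M$, and every $f\in\mathcal D$ satisfies either $f=0$ a.e.\ on $P$ or $|f|=1$ a.e.\ on $P$.
\end{definition}

For a subgroup $L\subset\Gamma$, the annihilator $L^\perp=\{\chi\in G:\chi(l)=1\text{ for all }l\in L\}$ is a closed subgroup of $G$, and each $e_l$, $l\in L$, is constant on every coset of $L^\perp$.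

\begin{proposition}\label{prop:pure}
Let $P$ be pure. There is a lattice $L\subset\Gamma$ such that
\begin{enumerate}
\item[(i)] $\sum_\gamma b_P(\gamma)\delta_\gamma$ is the Fourier transform of a nonzero generalized Dirac comb built on $L^*$;
\item[(ii)] $P$ is contained, up to a null set, in a finite union of cosets of $L^\perp$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $1_P\in\mathcal Q_M$.

\medskip\noindent\emph{Step 1: the group $\mathcal U$.} Let $\mathcal D_P=\{f|_P:f\in\mathcal D\}\subset L^\infty(P,\sigma)$. Restriction is weak* continuous, so $\mathcal D_P$ is compact and metrizable. By purity, $\mathcal U=\mathcal D_P\setminus\{0\}$ consists of unimodular functions; it contains $1$ and is closed under products and conjugation, so it is a group with $f^{-1}=\bar f$. On $\mathcal U$ the weak* topology is the topology of $L^2(P,\sigma)$: if $f_i\to f$ weak*, then $\|f_i-f\|_2^2=2\sigma(P)-2\operatorname{Re}\int f_i\bar f\,d\sigma\to0$, and conversely a bounded sequence that converges in $L^2$ converges weak*. Since $\|fg-f'g'\|_2\le\|f-f'\|_2+\|g-g'\|_2$ and $\|\bar f-\bar f'\|_2=\|f-f'\|_2$,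 the group operations are continuous. Being open in $\mathcal D_P$, $\mathcal U$ is a second countable LCA group. The homomorphism $\tau:\Gamma\to\mathcal U$, $\tau(\gamma)=e_\gamma|_P$, has dense image. The function
\[
\beta(f)=\int_P\bar fF\,d\sigma
\]
is continuous on $\mathcal D_P$, vanishes at $f=0$, and satisfies $\beta(\tau(\gamma))=b_P(\gamma)$. So, with the open set $O=\{f\in\mathcal U:\beta(f)\ne0\}$, we have $\operatorname{spec}P=\tau^{-1}(O)$.

\medskip\noindent\emph{Step 2: $\Gamma$ is a cocompact discrete subgroup of $\mathcal X=\mathbb R^n\times\mathcal U$.} The group $\Gamma$ need not be discrete in $\mathbb R^n$, and $\tau(\Gamma)$ is dense in $\mathcal U$, but the graph $\widetilde\Gamma=\{(\gamma,\tau(\gamma)):\gamma\in\Gamma\}$ is discrete in $\mathcal X$. Otherwise there are distinct $\gamma_i\to0$ with $\tau(\gamma_i)\to1$, while $\tau(\gamma_i)\to0$ weak* by Lemma~\ref{lem:boundedzero}.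

Cocompactness comes from the Parseval identity, which provides a large coefficient in every ball of a fixed radius. Choose $R_0$ with $\sup|b_P|^2\varepsilon_{R_0}M\le E(P)/2$. By \eqref{eq:parseval} and \eqref{eq:tails}, for every $t$,
\[
\tfrac12E(P)\le\sum_{|\gamma-t|<R_0}|b_P(\gamma)|^2k(\gamma-t)\le C_0M\max_{|\gamma-t|<R_0}|b_P(\gamma)|^2 .
\]
So every ball $B(t,R_0)$ contains some $s\in\Gamma$ with $\tau(s)\in U_c=\{f\in\mathcal D_P:|\beta(f)|\ge c\}$, where $c^2=E(P)/(2C_0M)$. The set $U_c$ is closed in $\mathcal D_P$ and does not contain $0$, so it is a compact subset of $\mathcal U$. Let $W$ be a compact neighborhood of $1$ in $\mathcal U$ and $K_0=WU_c^{-1}$, a compact set. Given $(t,f)\in\mathcal X$, choose by density $\gamma\in\Gamma$ with $f\tau(\gamma)^{-1}\in W$, and then $s\in\Gamma\cap B(t-\gamma,R_0)$ with $\tau(s)\in U_c$. We obtain: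
\begin{equation}\label{eq:cocompact}
\text{for each }(t,f)\in\mathcal X\text{ there is }\gamma'\in\Gamma\text{ with }|t-\gamma'|<R_0\text{ and }f\tau(\gamma')^{-1}\in K_0,
\end{equation}
namely $\gamma'=\gamma+s$. So $\mathcal X/\widetilde\Gamma$ is compact. Let $\Delta$ be the covolume of $\widetilde\Gamma$ for the product of Lebesgue measure and a Haar measure $m_{\mathcal U}$.

\medskip\noindent\emph{Step 3: $m_{\mathcal U}(O)<\infty$.} The set $\operatorname{spec}P$ is the projection to $\mathbb R^n$ of the points of $\widetilde\Gamma$ in the strip $\mathbb R^n\times O$; since it is sparse, the strip must have finite width. We claim that for each $(t,f)\in\mathcal X$ there are at most $M$ elements $\gamma\in\Gamma$ with $|t+\gamma|<1$ and $f\tau(\gamma)\in O$. Let $\tau(\gamma_i)\to f$. For such a $\gamma$, $\tau(\gamma_i+\gamma)\to f\tau(\gamma)\in O$, so $\gamma_i+\gamma\in\operatorname{spec}P\cap B(\gamma_i-t,1)$ for large $i$; thus $M+1$ such $\gamma$ would contradict $1_P\in\mathcal Q_M$. Now (F5) with $\Phi=1_{B(0,1)\times O}$ gives $|B(0,1)|\,m_{\mathcal U}(O)\le M\Delta$.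

Steps 2 and 3 do not yet produce a lattice in $\mathbb R^n$. They do not rule out, for instance, $n=1$, $\mathcal U=\mathbb R$, $\widetilde\Gamma=\{(p+q\sqrt2,p-q\sqrt2)\}$ and an interval $O$. To apply Lemma~\ref{lem:uncertainty} we show that the inverse Fourier transform of $\beta$ also has support of finite measure; this is where the finiteness of $\sigma$ enters.

\medskip\noindent\emph{Step 4: the measure $1_PF\sigma$ on the dual group.} Let $\mathcal V=\widehat{\mathcal U}$, written multiplicatively, with the dual measure $m_{\mathcal V}$. For a bounded Borel $p\ge0$ on $P$, the function $f\mapsto\int_P\bar fp\,d\sigma$ is continuous on $\mathcal U$ and positive definite, because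
\[
\sum_{k,l}c_k\bar c_l\int_P\overline{f_kf_l^{-1}}\,p\,d\sigma=\int_P\Bigl|\sum_kc_k\bar f_k\Bigr|^2p\,d\sigma .
\]
Writing $F|_P=p_1-p_2+ip_3-ip_4$ with bounded $p_i\ge0$ and using (F4), we get $\beta(f)=\int_{\mathcal V}\overline{v(f)}\,d\nu(v)$ with a finite complex measure $\nu$ on $\mathcal V$. By Step 3 the bounded function $\beta$ lies in $L^1\cap L^2(\mathcal U)$. By (F3), $\nu=A\,m_{\mathcal V}$, where $A(v)=\int\beta(f)v(f)\,dm_{\mathcal U}(f)$ is continuous, $A\in L^1\cap L^2(\mathcal V)$ and $\hat A=\beta$. Also $A\neq0$, since $\beta\ne0$ on $U_c\neq\emptyset$.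

The homomorphism $\tau^*:\mathcal V\to G$, $\tau^*(v)=v\circ\tau$, is continuous, and it is injective because $\tau(\Gamma)$ is dense. It maps Borel sets to Borel sets: $\mathcal V$ is a countable union of compact sets, and on each of them $\tau^*$ is a homeomorphism onto a compact subset of $G$. The image measure $\tau^*_*(A\,m_{\mathcal V})$ integrates $\overline{e_\gamma}$ to $\int\overline{v(\tau(\gamma))}A(v)\,dm_{\mathcal V}=\beta(\tau(\gamma))=b_P(\gamma)$. By (F6), and since $\tau^*$ is a Borel isomorphism onto its image,
\begin{equation}\label{eq:pushforward}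
1_PF\sigma=\tau^*_*(A\,m_{\mathcal V}),\qquad1_P|F|\sigma=\tau^*_*(|A|\,m_{\mathcal V}).
\end{equation}

\medskip\noindent\emph{Step 5: $m_{\mathcal V}(\{A\ne0\})=\sigma(P)/\Delta<\infty$.} We compare $|A|$ with $|F|$ by averaging the Parseval identity over $\mathcal X/\widetilde\Gamma$. Let $B\subset\mathcal V$ be a Borel set and $\beta_B=\widehat{1_BA}$, a continuous function on $\mathcal U$. Fix $f\in\mathcal U$ and define a bounded Borel function $q$ on $G$ by $q(\tau^*(v))=1_B(v)\overline{v(f)}\,1_P(\tau^*(v))$ and $q=0$ off $\tau^*(\mathcal V)$. By \eqref{eq:pushforward},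
\[
b_q(\gamma)=\int_B\overline{v(f)}\,\overline{v(\tau(\gamma))}A(v)\,dm_{\mathcal V}=\beta_B(f\tau(\gamma)),\qquad E(q)=\int_B|F\circ\tau^*|\,|A|\,dm_{\mathcal V}.
\]
So \eqref{eq:parseval} at the point $-t$ says that for all $(t,f)\in\mathcal X$
\[
\sum_{\gamma\in\Gamma}k(t+\gamma)\,|\beta_B(f\tau(\gamma))|^2=\int_B|F\circ\tau^*|\,|A|\,dm_{\mathcal V}.
\]
The right side does not depend on $(t,f)$. Apply (F5) to $\Phi(t,f)=k(t)|\beta_B(f)|^2$, whose integral over $\mathcal X$ is $\|\beta_B\|_2^2=\int_B|A|^2dm_{\mathcal V}$ by Plancherel. This gives $\int_B|A|^2dm_{\mathcal V}=\Delta\int_B|F\circ\tau^*||A|\,dm_{\mathcal V}$ for all $B$. Hence $|A|=\Delta|F\circ\tau^*|$ $m_{\mathcal V}$-a.e.\ on $\{A\neq0\}$, and by \eqref{eq:pushforward}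
\[
\sigma(P)=\int_P|F|^{-1}|F|\,d\sigma=\int_{\{A\ne0\}}|F\circ\tau^*|^{-1}|A|\,dm_{\mathcal V}=\Delta\,m_{\mathcal V}(\{A\ne0\}).
\]

\medskip\noindent\emph{Step 6: the compact open subgroup.} By Steps 3 and 5, Lemma~\ref{lem:uncertainty} applies to $A$ on $\mathcal V$: there is a compact open subgroup $\mathcal V_1\subset\mathcal V$ such that $\beta=0$ a.e.\ off a finite union of cosets of the compact open subgroup $C=\mathcal V_1^\perp\subset\mathcal U$. The complement of this union is open and $\beta$ is continuous, so by (F1) $O$ is contained in the union. The lemma also applies to $\beta$ on $\mathcal U$, whose Fourier transform is $v\mapsto A(v^{-1})$; by the same reasoning $A$ vanishes off a compact set. Hence $A$ vanishes off finitely many distinct cosets $v_1\mathcal V_1,\dots,v_I\mathcal V_1$. Let $\beta_i=\beta_{v_i\mathcal V_1}$ in the notation of Step 5. Then $\beta=\sum_i\beta_i$, and since $v(c)=v_i(c)$ for $v\in v_i\mathcal V_1$ and $c\in C$,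
\begin{equation}\label{eq:eigen}
\beta_i(fc)=\overline{v_i(c)}\,\beta_i(f)\qquad(f\in\mathcal U,\ c\in C).
\end{equation}

\medskip\noindent\emph{Step 7: $L=\tau^{-1}(C)$ is a lattice.} If a bounded set contained distinct $l_1,l_2,\dots\in L$, then $\tau(l_i)\to0$ in $\mathcal D_P$ by Lemma~\ref{lem:boundedzero}, whereas $\tau(l_i)$ lies in the compact set $C\not\ni0$. So $L$ is discrete. By \eqref{eq:cocompact} with $f=1$, every ball of radius $R_0$ meets $\tau^{-1}(K_0^{-1})$. The compact set $K_0^{-1}$ is covered by finitely many cosets of the open subgroup $C$, and the preimage under $\tau$ of such a coset is empty or a coset of $L$. So a finite union of cosets of $L$ meets every ball of radius $R_0$. This is impossible if $L$ lies in a proper subspace, so $L$ has rank $n$.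

\medskip\noindent\emph{Step 8: conclusion.} By Step 6, $\operatorname{spec}P=\tau^{-1}(O)$ lies in a finite union of distinct cosets $y_1+L,\dots,y_p+L$ with $y_m\in\Gamma$. The character $l\mapsto v_i(\tau(l))$ of $L\cong\mathbb Z^n$ has the form $e(u_i\cdot l)$ with $u_i\in\mathbb R^n$. By \eqref{eq:eigen},
\[
b_P(y_m+l)=\sum_{i=1}^I\beta_i(\tau(y_m))\,e(-u_i\cdot l)\qquad(l\in L).
\]
By \eqref{eq:poisson}, $\sum_{l\in L}e(-u_i\cdot l)\delta_{y_m+l}=\operatorname{covol}(L^*)\,\widehat\omega_{L^*,u_i,y_m}$. This proves (i); the comb is nonzero since $b_P\not\equiv0$. Finally $\tau^*(\mathcal V_1)\subset L^\perp$ because $\tau(L)\subset C=\mathcal V_1^\perp$. So by \eqref{eq:pushforward} the measure $1_P|F|\sigma$ is carried by the cosets $\tau^*(v_i)L^\perp$, and (ii) follows since $F\ne0$ a.e.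
\end{proof}

\section{Decomposition into pure sets}\label{sec:decomposition}

It remains to cover $G$ by finitely many pure sets. First, pure sets exist inside any set with sparse spectrum.

\begin{lemma}\label{lem:exists}
Let $P_0\subset G$ be a Borel set with $\sigma(P_0)>0$ and $1_{P_0}\in\mathcal Q_M$. Then $\sigma(P_0\cap\chi L^\perp)>0$ for some lattice $L\subset\Gamma$ and some $\chi\in G$.
\end{lemma}

\begin{proof}
Let $\mathcal I$ be the family of Borel sets $P$ with $1_P\in\mathcal D$ and $\sigma(P\cap P_0)>0$; it contains $G$. For $P\in\mathcal I$, $1_{P\cap P_0}=1_P1_{P_0}\in\mathcal Q_M$ by Lemma~\ref{lem:semigroup}. Choose $P\in\mathcal I$ with $\sigma(P\cap P_0)<\inf_{P'\in\mathcal I}\sigma(P'\cap P_0)+1/(2C_0M)$ and put $P_1=P\cap P_0$. We show that $P_1$ is pure. Let $f\in\mathcal D$ and $P'=P_f\cap P$, so that $1_{P'}=|f|^21_P\in\mathcal D$ by Proposition~\ref{prop:zeroone}. If $P'\cap P_0$ is null, then $f=0$ a.e.\ on $P_1$. Otherwise $P'\in\mathcal I$, and $P_1\setminus P'$ has measure less than $1/(2C_0M)$ and indicator $1_{P_1}-1_{P'\cap P_0}\in\mathcal Q_{2M}$;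 by Lemma~\ref{lem:mass} it is null, so $|f|=1$ a.e.\ on $P_1$. By Proposition~\ref{prop:pure}(ii), one of finitely many cosets of some $L^\perp$ meets $P_1\subset P_0$ in positive measure.
\end{proof}

One cannot simply remove pure sets one after another: each removal may double $M$, the lower bound of Lemma~\ref{lem:mass} then decays geometrically, and the process need not stop. We therefore attach to each lattice a canonical set whose indicator lies in $\mathcal D$, hence in $\mathcal Q_N$ with the original $N$. For a lattice $L\subset\Gamma$, let $P_L$ be the union of the cosets of $L^\perp$ of positive measure. There are at most countably many, so $P_L$ is a Borel set.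

We use Wiener's lemma: for a finite complex measure $\nu$ on $\widehat{\mathbb Z^n}\cong\mathbb T^n$, the averages of $|\int\xi(l)\,d\nu(\xi)|^2$ over $l\in\{-K,\dots,K\}^n$ tend to $\sum_\xi|\nu(\{\xi\})|^2$ as $K\to\infty$.

\begin{lemma}\label{lem:PLinD}
For every lattice $L\subset\Gamma$, $1_{P_L}\in\mathcal D$.
\end{lemma}

\begin{proof}
Let $\pi:G\to\widehat L$ be the restriction map $\chi\mapsto\chi|_L$; its fibers are the cosets of $L^\perp$, and $e_l(\chi)=\pi(\chi)(l)$ for $l\in L$. Identify $L$ with $\mathbb Z^n$ and let $L_K$ be the cube $\{-K,\dots,K\}^n$. Let $\xi_1,\xi_2,\dots$ be the finite or infinite list of points of $\pi(P_L)$, let $(w_i)$ be a dense sequence in $L^1(\sigma)$, and let $\nu_i$ be the image under $\pi$ of $w_i1_{G\setminus P_L}\sigma$. Each fiber of $\pi$ is contained in $P_L$ or is null, so $\nu_i$ has no atoms. Fix $m\ge1$. By Wiener's lemma, the set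
\[
X_m=\Bigl\{l\in L:\Bigl|\int_{G\setminus P_L}e_lw_i\,d\sigma\Bigr|<1/m\ \text{ for }i\le m\Bigr\}
\]
satisfies $\#(L_K\setminus X_m)/\#L_K\to0$. Let $Y_m=\{l\in L:|\xi_i(l)-1|<1/m\text{ for }i\le m\}$, where only the existing $\xi_i$ are considered. Partition $\mathbb T^m$ into finitely many cells of diameter less than $1/m$, and in each cell that contains a point $(\xi_i(l))_{i\le m}$ choose one such $l$. If $l_1',\dots,l_p'$ are the chosen elements, then $L=\bigcup_r(l'_r+Y_m)$, so $\#(Y_m\cap L_{K+K'})\ge\#L_K/p$ when all $l_r'$ lie in $L_{K'}$. Hence $Y_m$ occupies a positive proportion of large cubes, and there is $l_m\in X_m\cap Y_m$. As $m\to\infty$, $e_{l_m}\to1$ pointwise on $P_L$ and $\int_{G\setminus P_L}e_{l_m}w_i\,d\sigma\to0$. By dominated convergence $\int e_{l_m}w_i\,d\sigma\to\int_{P_L}w_i\,d\sigma$ for each $i$, and since the $e_{l_m}$ are bounded, $e_{l_m}\to1_{P_L}$ weak*.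
\end{proof}

\begin{lemma}\label{lem:compare}
Let $L,L'\subset\Gamma$ be lattices. If they are commensurable, then $P_L=P_{L'}$ up to a null set. If they are not, then $P_L\cap P_{L'}$ is null.
\end{lemma}

\begin{proof}
Let $\Gamma'=L+L'$, so that $\Gamma'^\perp=L^\perp\cap L'^\perp$. Suppose $\Gamma'$ is discrete. Then it is a lattice, and $L^\perp$ is a finite union of cosets of $\Gamma'^\perp$, since the class of $\chi\in L^\perp$ modulo $\Gamma'^\perp$ is determined by the character it induces on the finite group $\Gamma'/L$. A coset of $L^\perp$ is thus a finite union of cosets of $\Gamma'^\perp$, each null or contained in $P_{\Gamma'}$, so $P_L\subset P_{\Gamma'}$ up to a null set. Conversely a coset of $\Gamma'^\perp$ of positive measure lies in a coset of $L^\perp$ of positive measure. So $P_L=P_{\Gamma'}$ up to a null set, and the same holds for $L'$.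

Suppose $\Gamma'$ is not discrete. The set $P_L\cap P_{L'}$ is a countable union of intersections of a coset of $L^\perp$ with a coset of $L'^\perp$, each empty or a coset $\chi\Gamma'^\perp$. Take distinct $\gamma_j\in\Gamma'$ with $\gamma_j\to0$. On $\chi\Gamma'^\perp$ the function $e_{\gamma_j}$ is a unimodular constant, so $\sigma(\chi\Gamma'^\perp)=|\int_{\chi\Gamma'^\perp}e_{\gamma_j}\,d\sigma|$, which tends to $0$ by Lemma~\ref{lem:boundedzero}.
\end{proof}

\begin{lemma}\label{lem:PLpure}
If $L\subset\Gamma$ is a lattice and $\sigma(P_L)>0$, then $P_L$ is pure.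
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:PLinD}, $1_{P_L}\in\mathcal Q_N$. Let $e_{\gamma_i}\to f\in\mathcal D$. Write $\gamma_i=l_i+r_i$ with $l_i\in L$ and $r_i\in\Gamma$ in a bounded fundamental domain of $L$. Each $e_{l_i}$ is a unimodular constant on each of the countably many cosets that form $P_L$, so along a diagonal subsequence $e_{l_i}\to\epsilon$ pointwise on $P_L$, with $|\epsilon|=1$. For $w\in L^1(\sigma)$,
\[
\int_{P_L}we_{\gamma_i}\,d\sigma=\int_{P_L}w\epsilon\,e_{r_i}\,d\sigma+\int_{P_L}w(e_{l_i}-\epsilon)e_{r_i}\,d\sigma,
\]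
and the last integral tends to $0$ by dominated convergence. Along a further subsequence, either $r_i=r$ is constant, and then $f=\epsilon e_r$ is unimodular on $P_L$, or the $r_i$ are distinct, and then $e_{r_i}\to0$ by Lemma~\ref{lem:boundedzero} and $f=0$ on $P_L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:iff} and of Theorem~\ref{thm:density}(i)]
Assume (H). By Lemmas~\ref{lem:PLinD} and~\ref{lem:mass}, every $P_L$ of positive measure has $\sigma(P_L)\ge1/(C_0N)$, and by Lemma~\ref{lem:compare} two such sets coincide or are disjoint up to null sets. Since $\sigma$ is finite, there are up to null sets only finitely many of them, say $P_1,\dots,P_J$ with $J\geq0$, and their pairwise intersections are null. Let $P_0=G\setminus(P_1\cup\dots\cup P_J)$. Then $1_{P_0}=1-\sum_{j=1}^J1_{P_j}\in\mathcal Q_{(J+1)N}$. If $\sigma(P_0)>0$, Lemma~\ref{lem:exists} gives a lattice $L\subset\Gamma$ with $\sigma(P_L\cap P_0)>0$; but $P_L$ is one of $P_1,\dots,P_J$ up to a null set, and these are disjoint from $P_0$. So $P_0$ is null, $J\ge1$, and $b=\sum_{j=1}^Jb_{P_j}$ on $\Gamma$.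

Each $P_j$ is pure by Lemma~\ref{lem:PLpure}. Proposition~\ref{prop:pure} gives a lattice $L_j\subset\Gamma$ and a nonzero generalized Dirac comb $\mu_j$ built on $L_j^*$ with $\hat\mu_j=\sum_\gamma b_{P_j}(\gamma)\delta_\gamma$. Then $\hat\mu=\sum_j\hat\mu_j$, so $\mu=\mu_1+\dots+\mu_J$ is a generalized Dirac comb. By part (ii) of that proposition, $P_j\subset P_{L_j}$ up to a null set; as $P_{L_j}$ is one of the sets $P_1,\dots,P_J$, it is $P_j$. Since $P_i$ and $P_j$ differ by a set of positive measure for $i\ne j$, Lemma~\ref{lem:compare} shows that $L_i$ and $L_j$ are not commensurable.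
\end{proof}

With the reductions of Section~\ref{sec:prelim}, Theorems~\ref{thm:main} and~\ref{thm:iff} are proved.

\section{Densities and the number of lattices}\label{sec:density}

The support of a comb built on one lattice is a union of cosets from which the zeros of trigonometric sums have been removed, so the existence of its density needs an argument.

\begin{lemma}\label{lem:densityexists}
The support and the spectrum of a generalized Dirac comb built on one lattice have densities.
\end{lemma}

\begin{proof}
By \eqref{eq:poisson} it suffices to treat the support. Let the comb be built on $L$. Its support is a finite disjoint union of sets $X=\{u+l:l\in L,\ \sum_{i=1}^pc_ie(y_i\cdot l)\ne0\}$, one for each coset. Let $\Theta:L\to\mathbb T^p$, $\Theta(l)=(e(y_i\cdot l))_i$, let $K$ be the closure of $\Theta(L)$, with normalized Haar measure $m_K$, and let $\Phi(z)=\sum_ic_iz_i$ and $\Omega=\{z\in K:\Phi(z)\ne0\}$. Then $X=u+\Theta^{-1}(\Omega)$.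

Let $L_R=\{l\in L:|u+l|<R\}$, so that $\#L_R/|B(0,R)|\to1/\operatorname{covol}(L)$. We recall Weyl's equidistribution argument. If $\xi$ is a nontrivial character of $K$, then $\xi(\Theta(l_0))\ne1$ for some $l_0\in L$ by density, and $(\xi(\Theta(l_0))-1)\sum_{l\in L_R}\xi(\Theta(l))=O(R^{n-1})$, because $L_R+l_0$ and $L_R$ differ in $O(R^{n-1})$ points. So the average of $g\circ\Theta$ over $L_R$ tends to $\int g\,dm_K$ for characters $g$, and by (F6) for all $g\in C(K)$.

A closed subgroup of a torus is a finite union of open cosets of a subtorus $K^0\cong\mathbb R^r/\mathbb Z^r$. On each coset $\Phi$ is a real-analytic function of $r$ real variables, so it vanishes identically or on a null set. The boundary of the open set $\Omega$ lies in $\{\Phi=0\}$ and misses the cosets of the first kind, so $m_K(\partial\Omega)=0$. The continuous functions $g_-=\min(1,\operatorname{dist}(\cdot,K\setminus\Omega)/\eta)$ and $g_+=\max(0,1-\operatorname{dist}(\cdot,\Omega)/\eta)$ satisfy $g_-\le1_\Omega\le g_+$ and tend pointwise to $1_\Omega$ and $1_{\overline\Omega}$ as $\eta\to0$; the cases $\Omega=\emptyset$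 and $\Omega=K$ are trivial. Hence the average of $1_\Omega\circ\Theta$ over $L_R$ tends to $m_K(\Omega)$, and $d(X)=m_K(\Omega)/\operatorname{covol}(L)$.
\end{proof}

The next lemma is the density version of Lemma~\ref{lem:mass}.

\begin{lemma}\label{lem:product}
If $\mu$ satisfies {\rm(H)} and $d(\Lambda)$, $d(S)$ exist, then $d(\Lambda)d(S)\ge1$.
\end{lemma}

\begin{proof}
We use the objects of Section~\ref{sec:model} and put $E=E(1)>0$, $B_0=\sup|b|$. Write $\varphi(x)=\varphi_0(|x|)=-\int_0^\infty\varphi_0'(r)1_{\{|x|<r\}}\,dr$. Then
\[
\sigma_R(G)=-\int_0^\infty\varphi_0'(r)\,R^{-n}\#\bigl(\Lambda\cap B(0,rR)\bigr)\,dr .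
\]
For $R\ge1$ the factor $R^{-n}\#(\Lambda\cap B(0,rR))$ is at most $C(1+r)^n$, and it tends to $d(\Lambda)|B(0,r)|$ as $R\to\infty$. By dominated convergence $\sigma_R(G)\to-d(\Lambda)\int_0^\infty\varphi_0'(r)|B(0,r)|\,dr=d(\Lambda)\int\varphi=d(\Lambda)$. So $\sigma(G)\le\sigma_0(G)=d(\Lambda)$, and the Cauchy--Schwarz inequality applied to $b(\gamma)=\int F\overline{e_\gamma}\,d\sigma$ gives $B_0^2\le E\,d(\Lambda)$. Next average \eqref{eq:parseval} with $q=1$ over $t\in B(0,R)$. The points $\gamma\in S$ with $|\gamma|<R+r$ contribute at most $B_0^2/|B(0,R)|$ each, since $\int k=1$, and the others satisfy $|\gamma-t|\ge r$, so by \eqref{eq:tails}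
\[
E\le B_0^2\Bigl(\frac{\#(S\cap B(0,R+r))}{|B(0,R)|}+\varepsilon_rN\Bigr).
\]
Letting $R\to\infty$ and then $r\to\infty$ gives $E\le B_0^2d(S)\le E\,d(\Lambda)d(S)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:density}(ii)]
Let $\mu=\mu_1+\dots+\mu_J$ be any decomposition as in (i), and let $\Lambda_j$, $S_j$ be the support and spectrum of $\mu_j$. Their densities exist by Lemma~\ref{lem:densityexists}. Each $\mu_j$ satisfies (H): its coefficients are bounded, and $\Lambda_j$ and $S_j$ lie in finite unions of cosets of $L_j^*$ and of $L_j$; such a union is uniformly discrete, because the differences of its points lie in finitely many cosets of a lattice, a locally finite set. So $d(\Lambda_j)d(S_j)\ge1$ by Lemma~\ref{lem:product}.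

Different pieces overlap, and can cancel, only on sets of density $0$. For $i\ne j$, $\Lambda_i\cap\Lambda_j$ lies in finitely many cosets of $L_i^*\cap L_j^*$, and $S_i\cap S_j$ in finitely many cosets of $L_i\cap L_j$. By Lemma~\ref{lem:commensurable} these discrete groups have rank less than $n$, so their cosets have $O(R^{n-1})$ points in $B(0,R)$. We have $\Lambda\subset\bigcup_j\Lambda_j$, and a point that lies in exactly one $\Lambda_j$ lies in $\Lambda$; the same holds for $S$ and the $S_j$. Hence $d(\Lambda)=\sum_jd(\Lambda_j)$ and $d(S)=\sum_jd(S_j)$, and by the Cauchy--Schwarz inequality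
\[
d(\Lambda)\,d(S)\ge\Bigl(\sum_{j=1}^J\sqrt{d(\Lambda_j)\,d(S_j)}\Bigr)^2\ge J^2 .
\]
If $d(\Lambda)d(S)<4$, then $J=1$, and $\Lambda=\Lambda_1$ lies in finitely many translates of $L_1^*$.
\end{proof}

The last assertion of Theorem~\ref{thm:density} is Proposition~\ref{prop:example}, and the proof of the theorem is complete.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Measures with locally finite support and spectrum},
\texttt{http://cmla.ens-paris-saclay.fr/\allowbreak servlet/\allowbreak com.univ.collaboratif.utils.\allowbreak LectureFichiergw?\allowbreak CODE\_FICHIER=1457524426309\allowbreak\&ID\_FICHE=69833}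

\end{thebibliography}
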